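\title{Heat kernel asymptotics on noncompact symmetric spaces, uniformly up to the walls}

\begin{abstract}
Let $h_t$ be the heat kernel of a Riemannian symmetric space of noncompact type. Anker and Ji determined the asymptotic behavior of $h_t(\exp H)$ as $t\to+\infty$ when $H$ moves away from all walls of the Weyl chamber, and when $|H|=\mathcal O(t)$. We prove that the same asymptotics, with the same constant, hold uniformly for all $H$ in the closed Weyl chamber. Near a face of the chamber the heat equation reduces, up to an exponentially small potential, to a heat equation on the product of a smaller symmetric space and a Euclidean space. A maximum principle over a time window $[t-s,t]$ with $1\ll s\ll t$ then carries the asymptotics from the interior of the chamber to the walls.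
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Setting}
Let $G$ be a connected noncompact semisimple Lie group with finite center, $K$ a maximal compact subgroup, $\mathbb X=G/K$, $o=eK$ and $n=\dim\mathbb X$. Let $\mathfrak g=\mathfrak k\oplus\mathfrak p$ be the Cartan decomposition, with Cartan involution $\theta$, and let $\mathfrak a\subset\mathfrak p$ be a maximal abelian subspace; $\ell=\dim\mathfrak a$ is the rank. The Killing form $B$ of $\mathfrak g$ restricts to an inner product $\langle\cdot,\cdot\rangle$ on $\mathfrak p$. It defines a $G$-invariant Riemannian metric on $\mathbb X$, with Laplace--Beltrami operator $\Delta$, and it identifies $\mathfrak a^*$ with $\mathfrak a$. We write $\alpha(H)=\langle\alpha,H\rangle$ and extend $\langle\cdot,\cdot\rangle$ bilinearly to complex arguments.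

A nonzero $\alpha\in\mathfrak a^*$ is a (restricted) root if $\mathfrak g_\alpha=\{X\in\mathfrak g:[H,X]=\alpha(H)X\text{ for all }H\in\mathfrak a\}$ is nonzero, and $m_\alpha=\dim\mathfrak g_\alpha$ is its multiplicity. Let $\Sigma$ be the set of roots, $W$ its Weyl group, $\Sigma^+$ a choice of positive roots, $\Pi\subset\Sigma^+$ the simple roots, and $\Sigma^{++}$ the set of positive indivisible roots, that is, of $\alpha\in\Sigma^+$ with $\alpha/2\notin\Sigma$. Every positive root is $\alpha$ or $2\alpha$ with $\alpha\in\Sigma^{++}$; we put $m_{2\alpha}=0$ if $2\alpha\notin\Sigma$. Set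
\[
N=|\Sigma^{++}|,\qquad \varrho=\tfrac12\sum_{\alpha\in\Sigma^+}m_\alpha\alpha,\qquad \mathfrak a^+=\{H\in\mathfrak a:\alpha(H)>0\text{ for all }\alpha\in\Pi\},
\]
and recall that $n=\ell+\sum_{\alpha\in\Sigma^+}m_\alpha$. Every $g\in G$ lies in $K\exp(H)K$ for a unique $H$ in the closed chamber $\overline{\mathfrak a^+}$, and $|H|$ is the distance from $go$ to $o$. A $K$-invariant function on $\mathbb X$, which is the same as a $K$-bi-invariant function on $G$, is thus determined by its values at $\exp H$, $H\in\overline{\mathfrak a^+}$.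

The heat kernel $h_t(x,y)$, $t>0$, is the kernel of $e^{t\Delta}$ with respect to the Riemannian measure. By invariance $h_t(go,g'o)=h_t(g'^{-1}g)$ for a $K$-bi-invariant function $h_t$ on $G$. (Another normalization of the measure multiplies $h_t$ and the constant $c_*$ below by the same factor.) Let $\mathcal H(g)\in\mathfrak a$ be the Iwasawa projection, defined by $g\in K\exp\mathcal H(g)\exp\mathfrak n$ with $\mathfrak n=\bigoplus_{\alpha\in\Sigma^+}\mathfrak g_\alpha$. The spherical functions are
\[
\varphi_\lambda(g)=\int_Ke^{\langle i\lambda-\varrho,\mathcal H(gk)\rangle}\,dk ,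
\]
where $dk$ has mass one, and $\varphi_0$ is Harish-Chandra's ground spherical function. Let $\mathbf c$ be Harish-Chandra's $c$-function, $\boldsymbol\pi(\lambda)=\prod_{\alpha\in\Sigma^{++}}\langle\alpha,\lambda\rangle$ and $\mathbf b(\lambda)=\boldsymbol\pi(i\lambda)\mathbf c(\lambda)$. The Gindikin--Karpelevich product formula says that, for a constant $C_{\mathbf b}>0$,
\begin{equation}\label{eq:GK}
\mathbf b(\lambda)=C_{\mathbf b}\prod_{\alpha\in\Sigma^{++}}b_\alpha\Big(\frac{\langle\alpha,i\lambda\rangle}{|\alpha|^2}\Big),\qquad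
b_\alpha(z)=\frac{2^{-z}\,\Gamma(z+1)}{\Gamma\big(\frac12(\frac{m_\alpha}2+1+z)\big)\,\Gamma\big(\frac12(\frac{m_\alpha}2+m_{2\alpha}+z)\big)} .
\end{equation}
Thus $\mathbf b$ is holomorphic near $-i\,\overline{\mathfrak a^+}$ and $\mathbf b(-iH)>0$ for $H\in\overline{\mathfrak a^+}$. For $t>0$ and $H\in\overline{\mathfrak a^+}$ define the \emph{profile}
\begin{equation}\label{eq:profile}
f_t(H)=\mathbf b\Big(-i\frac H{2t}\Big)^{-1}t^{-\frac\ell2-N}\,\varphi_0(\exp H)\,e^{-|\varrho|^2t-\frac{|H|^2}{4t}} .
\end{equation}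
For positive quantities, $x_j\sim y_j$ means $x_j/y_j\to1$, and $x\asymp y$ means that $x/y$ lies between two positive constants.

\subsection{The question and the answer}
\begin{theorem}[Anker--Ji {\cite[Theorem 5.1.1]{AJ}}]\label{thm:AJ}
There is a constant $c_*>0$, depending only on $\mathbb X$, such that $h_{t_j}(\exp H_j)\sim c_*f_{t_j}(H_j)$ for all sequences $t_j\to+\infty$ and $H_j\in\overline{\mathfrak a^+}$ that satisfy one of the following conditions:
\begin{enumerate}
\item[(i)] $\alpha(H_j)\to+\infty$ for all $\alpha\in\Sigma^+$;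
\item[(ii)] $|H_j|=\mathcal O(t_j)$.
\end{enumerate}
\end{theorem}

The question, which comes from \cite{AJ}, is whether these asymptotics hold, with the same constant, for all sequences $t_j\to+\infty$ and $H_j\in\overline{\mathfrak a^+}$, without (i) and without (ii). They do.

\begin{theorem}\label{thm:main}
If $t_j\to+\infty$ and $H_j\in\overline{\mathfrak a^+}$ is arbitrary, then $h_{t_j}(\exp H_j)\sim c_*f_{t_j}(H_j)$. Equivalently,
\[
\sup_{H\in\overline{\mathfrak a^+}}\Big|\frac{h_t(\exp H)}{c_*f_t(H)}-1\Big|\longrightarrow0\qquad(t\to+\infty).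
\]
\end{theorem}

The proof uses only case (i) of Theorem~\ref{thm:AJ}.

\subsection{Why this profile}
The following heuristic explains the shape of \eqref{eq:profile}; it is not used later. The heat kernel is a superposition of spherical functions, with density $e^{-t(|\lambda|^2+|\varrho|^2)}|\mathbf c(\lambda)|^{-2}$ and $|\mathbf c(\lambda)|^2=\mathbf c(\lambda)\mathbf c(-\lambda)$ for real $\lambda$. Deep in the chamber, $\varphi_\lambda(\exp H)$ is close to $e^{-\varrho(H)}\sum_{w\in W}\mathbf c(w\lambda)e^{i\langle w\lambda,H\rangle}$. This suggests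
\[
h_t(\exp H)\approx C\,e^{-|\varrho|^2t-\varrho(H)}\int_{\mathfrak a^*}e^{-t|\lambda|^2+i\langle\lambda,H\rangle}\,\frac{\boldsymbol\pi(-i\lambda)}{\mathbf b(-\lambda)}\,d\lambda .
\]
The exponent has its critical point at $\lambda=iH/2t$, with value $-|H|^2/4t$, and the Gaussian integral contributes $t^{-\ell/2}$. The result is
\[
t^{-\frac\ell2-N}\,\mathbf b(-iH/2t)^{-1}\,\boldsymbol\pi(H)e^{-\varrho(H)}\,e^{-|\varrho|^2t-|H|^2/4t}
\]
up to a constant. This expression vanishes on the walls, where $h_t$ does not. But $\boldsymbol\pi(H)e^{-\varrho(H)}$ is, up to a constant, the asymptotic form of $\varphi_0(\exp H)$ far from the walls (Lemma~\ref{lem:phi0}), and $e^{-|\varrho|^2t}\varphi_0$ is a positive solution of the heat equation on all of $\mathbb X$. Replacing the former by $\varphi_0$ gives $f_t$, which is the natural guess everywhere.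

Which sequences escape Theorem~\ref{thm:AJ}? After passing to a subsequence, they are those with $|H_j|/t_j\to\infty$ and $\alpha(H_j)$ bounded for some simple root $\alpha$. In rank one this is impossible, so there Theorem~\ref{thm:main} follows from Theorem~\ref{thm:AJ}; the same holds for a product of spaces of rank one, because $h_t$ and $f_t$ are then products. For $G=\mathrm{SL}(3,\mathbb R)$, the sequence $t_j=j$, $H_j=\operatorname{diag}(j^2,j^2,-2j^2)$ satisfies neither (i) nor (ii).

\subsection{The method}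
Suppose that $\alpha(H_j)$ stays bounded for $\alpha$ in a set $I$ of simple roots and tends to infinity for the others. In the radial part of $\Delta$, the roots outside the span of $I$ enter through factors $\coth\beta(H)$ that are exponentially close to $1$. A conjugation removes them, and leaves a heat equation with a tiny potential on $\mathbb X_I\times\mathfrak a_I$, where $\mathbb X_I$ is the symmetric space whose roots are spanned by $I$ and $\mathfrak a_I$ is the Euclidean space along the face (Section~\ref{sec:face}). After division by the ground state of $\mathbb X_I$ and by a Gaussian on $\mathfrak a_I$, the equation preserves constants, so the value at time $t$ is essentially an average of values at time $t-s$. For $s$ large this average gives almost no weight to the walls of $\mathbb X_I$ (Section~\ref{sec:escape}), and away from the walls case (i) applies. The function $\varphi_0$ is treated by the same comparison, and an a priori bound for $h_t/f_t$, needed to discard the walls, comes from a bootstrap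 (Section~\ref{sec:proof}) started at bounded times (Section~\ref{sec:bounded}). Section~\ref{sec:models} shows the two mechanisms in explicit models, and Section~\ref{sec:consequences} collects consequences.

\section{Two models}\label{sec:models}

\subsection{Escape from the wall: hyperbolic $3$-space}
Let $G=\mathrm{SL}(2,\mathbb C)$. Then $\Sigma=\{\pm\alpha\}$, $m_\alpha=2$, $\varrho=\alpha$, $\ell=N=1$, $n=3$. With $r=|H|$ we have $\alpha(H)=|\varrho|r$, and on radial functions
\[
\Delta F=\partial_r^2F+2|\varrho|\coth(|\varrho|r)\,\partial_rF=\frac1{\sinh(|\varrho|r)}\big(\partial_r^2-|\varrho|^2\big)\big(\sinh(|\varrho|r)F\big).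
\]
Since $\partial_r^2r=0$ and $t^{-3/2}re^{-r^2/4t}$ solves the heat equation on the line,
\[
\varphi_0=\frac{|\varrho|r}{\sinh(|\varrho|r)},\qquad h_t=(4\pi t)^{-3/2}\,\varphi_0\,e^{-|\varrho|^2t-r^2/4t};
\]
that the second function is the heat kernel is the case $V\equiv|\varrho|^2$ of Proposition~\ref{prop:bounded}. The duplication formula for $\Gamma$ shows that $b_\alpha\equiv\pi^{-1/2}$, so here $h_t$ is a constant multiple of $f_t$ for all $t$.

Let us see how the value at the wall $r=0$ can be recovered from the values far from it. Put $u_\tau=e^{|\varrho|^2\tau}h_\tau/\varphi_0$ and pretend to know only two facts: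
\begin{enumerate}
\item[(A)] $\tau^{3/2}e^{r^2/4\tau}u_\tau(r)\to c$ as $\tau\to\infty$ and $r\to\infty$ (this is case (i));
\item[(B)] $\tau^{3/2}u_\tau\le C$ for $\tau\ge1$.
\end{enumerate}
The semigroup law reads $u_t(o)=\int P_s(o,dy)\,u_{t-s}(y)$ with $P_s(o,dy)=e^{|\varrho|^2s}h_s(o,y)\varphi_0(y)\,dy$. The volume element is $4\pi|\varrho|^{-2}\sinh^2(|\varrho|r)\,dr$, so $\varphi_0^2\,dy=4\pi r^2dr$ and
\[
P_s(o,dy)=(4\pi s)^{-3/2}e^{-r^2/4s}\,4\pi r^2\,dr ,
\]
the radial law of a Gaussian of $\mathbb R^3$: a probability measure that lives at distance $\sqrt s$. Take $s=t^{1/8}$. The ball $r<s^{1/4}$ has mass $\mathcal O(s^{-3/2}s^{3/4})=\mathcal O(s^{-3/4})$, and the region $r>s^2$ has mass tending to $0$; by (B), both contribute $o(t^{-3/2})$. On $s^{1/4}\le r\le s^2$ we have $r\to\infty$ and $r^2/(t-s)\to0$, so $t^{3/2}u_{t-s}\to c$ uniformly by (A). Hence $t^{3/2}u_t(o)\to c$.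

Only crude information on $P_s$ was used, and such information is available in general (Lemma~\ref{lem:escape}). Fact (B) is not given in general, but the same splitting produces it: a point near the wall where the normalized function almost reaches its supremum $S$ satisfies an inequality $S\le C+o(1)S$, provided that $S$ is finite.

\subsection{The drift along the face: a Gaussian}
In higher rank $H$ has a component $a$ along the face, which may be much larger than $t$. The model is $g_\tau(a)=\tau^{-d/2}e^{-|a|^2/4\tau}$ on $\mathbb R^d$. The semigroup law writes $g_t(a)$ as the integral of $(4\pi s)^{-d/2}e^{-|a-a'|^2/4s}g_{t-s}(a')$ over $a'$. Completing the square shows that this integrand is a multiple of a Gaussian in $a'$ with center $(1-\frac st)a$ and variance $2s(1-\frac st)$ in each coordinate. So the heat found at $(t,a)$ comes, at time $t-s$, not from a neighborhood of $a$ but from a neighborhood of size $\sqrt s$ of the point $\frac{t-s}ta$, at distance $s|a|/t$. When $|a|/t$ is unbounded, this displacement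 cannot be absorbed in a fixed region. The remedy is to divide by $g_\tau$, which turns the displacement into a drift term $-\frac a\tau\cdot\nabla_a$, and to use the coordinate $z=\frac t\tau a$, constant along the rays $a=\frac\tau tz$, which removes the drift exactly (Proposition~\ref{prop:reduced}). No trace of the size of $|a|/t$ remains in the equation; this is why condition (ii) is not needed.

\section{Tools}\label{sec:tools}

\subsection{Spherical analysis}\label{sub:facts}
The following facts can be found in \cite[Ch.~II, IV]{Hel}. Call $H\in\mathfrak a$ regular if $\alpha(H)\ne0$ for all $\alpha\in\Sigma$, and let $\partial_\alpha$ be the derivative in the direction of the vector $H_\alpha\in\mathfrak a$ that represents $\alpha$.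
\begin{enumerate}
\item[(S1)] For smooth $K$-invariant $F$ on $\mathbb X$, at regular points of $\mathfrak a$, $\ \Delta F=\Delta_{\mathfrak a}F+\sum_{\alpha\in\Sigma^+}m_\alpha\coth\alpha(H)\,\partial_\alpha F$. For the Euclidean Laplacian $\Delta_{\mathfrak p}$ on $\operatorname{Ad}(K)$-invariant functions the same holds with $\alpha(H)^{-1}$ in place of $\coth\alpha(H)$. In both cases the gradient of an invariant function at a regular point of $\mathfrak a$ is tangent to $\mathfrak a$.
\item[(S2)] $\Delta\varphi_\lambda=-(\langle\lambda,\lambda\rangle+|\varrho|^2)\varphi_\lambda$, $\ \varphi_{w\lambda}=\varphi_\lambda$ for $w\in W$, $\ \varphi_\lambda(g^{-1})=\varphi_{-\lambda}(g)$, $\ \int_K\varphi_\lambda(gkg')\,dk=\varphi_\lambda(g)\varphi_\lambda(g')$, and $|\varphi_\lambda|\le\varphi_0\le1$ for real $\lambda$.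
\item[(S3)] $h_t=C\int_{\mathfrak a^*}e^{-t(|\lambda|^2+|\varrho|^2)}\varphi_\lambda\,|\mathbf c(\lambda)|^{-2}\,d\lambda$.
\item[(S4)] (Kostant) $\langle\varrho,\mathcal H(\exp(H)k)\rangle\le\langle\varrho,H\rangle$ for $H\in\overline{\mathfrak a^+}$, $k\in K$.
\item[(S5)] $\int_{\mathbb X}F\,dy=C\int_{\mathfrak a^+}F(\exp H)\prod_{\alpha\in\Sigma^+}(\sinh\alpha(H))^{m_\alpha}\,dH$ for $K$-invariant $F\ge0$. The map $X\mapsto\exp(X)o$ is a diffeomorphism $\mathfrak p\to\mathbb X$; its Jacobian $\mathcal J$ is smooth, $\operatorname{Ad}(K)$-invariant, and equal to $\prod_{\alpha\in\Sigma^+}(\sinh\alpha(H)/\alpha(H))^{m_\alpha}$ on $\mathfrak a$.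
\end{enumerate}
We shall need these facts, and the lemmas of this section, also for a space whose metric is the Killing metric multiplied by a positive constant on each irreducible factor. They remain true, with $\langle\cdot,\cdot\rangle$ changed accordingly: the functions $\varphi_\lambda$ (with $\lambda$ a linear form on $\mathfrak a$), the numbers $\alpha(H)$ and the ratios $\langle\alpha,\lambda\rangle/|\alpha|^2$ do not depend on the rescaling.

\subsection{The functions $\varphi_0$ and $\mathbf b$}
\begin{lemma}\label{lem:phi0}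
\begin{enumerate}
\item[(a)] $\varphi_0(\exp H)\asymp\prod_{\alpha\in\Sigma^{++}}(1+\alpha(H))\,e^{-\varrho(H)}$ on $\overline{\mathfrak a^+}$.
\item[(b)] There is $c_0>0$ such that $\varphi_0(\exp H)\big/\big(c_0\,\boldsymbol\pi(H)e^{-\varrho(H)}\big)\to1$ as $\min_{\alpha\in\Pi}\alpha(H)\to\infty$.
\end{enumerate}
\end{lemma}

Part (a) is due to Anker \cite{Anker}; see also \cite[Sect.~2.2]{AJ}. Part (b) is due to Harish-Chandra, and we derive it from his expansion.

\begin{proof}[Proof of (b)]
Let $\Lambda$ be the set of combinations $\xi$ of simple roots with nonnegative integer coefficients, and $\operatorname{ht}\xi$ the sum of the coefficients; $|\xi|\asymp\operatorname{ht}\xi$ on $\Lambda$. For $H\in\mathfrak a^+$ and generic complex $\lambda$ \cite[Ch.~IV, \S5]{Hel},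
\[
\varphi_\lambda(\exp H)\,e^{\varrho(H)}=\sum_{w\in W}\mathbf c(w\lambda)e^{i\langle w\lambda,H\rangle}\sum_{\xi\in\Lambda}\Gamma_\xi(w\lambda)e^{-\xi(H)},
\]
where $\Gamma_0=1$, $\Gamma_\xi=0$ for $\xi\notin\Lambda$, and
\[
\big(|\xi|^2-2i\langle\xi,\lambda\rangle\big)\Gamma_\xi(\lambda)=2\sum_{\alpha\in\Sigma^+}m_\alpha\sum_{k\ge1}\langle\xi-2k\alpha+\varrho-i\lambda,\alpha\rangle\,\Gamma_{\xi-2k\alpha}(\lambda).
\]
The function $\mathbf c$ is singular at $\lambda=0$, so we multiply by $\boldsymbol\pi(i\lambda)$ and differentiate. Choose $r_0>0$ with $4r_0\le|\xi|$ for all $\xi\in\Lambda\setminus\{0\}$ and with $\mathbf b$ holomorphic and bounded on the complex ball $|\lambda|<r_0$. On this ball the divisor has modulus at least $|\xi|^2/2$, so each $\Gamma_\xi$ is holomorphic and bounded, and $|\Gamma_\xi|\le C|\xi|^{-1}\sum_{\alpha,k}|\Gamma_{\xi-2k\alpha}|$. Since $C|\xi|^{-1}\sum_{\alpha,k}e^{-2k\operatorname{ht}\alpha}\le1$ for all but finitely many $\xi$, induction on the height gives $|\Gamma_\xi(\lambda)|\le C'e^{\operatorname{ht}\xi}$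 for $|\lambda|<r_0$. As $\xi(H)\ge\operatorname{ht}\xi\cdot\min_\Pi\alpha(H)$, the functions $\gamma(\lambda,H)=\mathbf b(\lambda)\sum_\xi\Gamma_\xi(\lambda)e^{-\xi(H)}$ tend to $\mathbf b(\lambda)$ uniformly on the ball as $\min_\Pi\alpha(H)\to\infty$. By Cauchy's estimates their $\lambda$-derivatives at $0$ of order at most $N$ stay bounded.

A simple reflection $s_\alpha$ permutes $\Sigma^{++}\setminus\{\alpha\}$, so $\boldsymbol\pi(w\lambda)=\det(w)\boldsymbol\pi(\lambda)$ and $\mathbf c(w\lambda)=\det(w)\mathbf b(w\lambda)/\boldsymbol\pi(i\lambda)$. With $\Phi(\lambda,H)=e^{i\langle\lambda,H\rangle}\gamma(\lambda,H)$ we obtain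
\[
\boldsymbol\pi(i\lambda)\,\varphi_\lambda(\exp H)\,e^{\varrho(H)}=\sum_{w\in W}\det(w)\,\Phi(w\lambda,H),
\]
first for generic $\lambda$, then on the whole ball since both sides are holomorphic. Apply $\boldsymbol\pi(\partial)=\prod_{\alpha\in\Sigma^{++}}\partial_\alpha$ in $\lambda$, at $\lambda=0$. On the left all $N$ derivatives must fall on the homogeneous polynomial $\boldsymbol\pi(i\lambda)$ of degree $N$; this gives $i^N(\boldsymbol\pi(\partial)\boldsymbol\pi)\,\varphi_0(\exp H)e^{\varrho(H)}$, and $\boldsymbol\pi(\partial)\boldsymbol\pi>0$ because $p(\partial)p=\sum_\nu\nu!\,p_\nu^2$ for a real homogeneous polynomial $p=\sum_\nu p_\nu x^\nu$ in orthonormal coordinates. On the right, the derivative of the term $w$ is $\det(w)\prod_\alpha\partial_{w\alpha}\Phi(0,H)=\boldsymbol\pi(\partial)\Phi(0,H)$, so the sum is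
\[
|W|\sum_{\Xi\subset\Sigma^{++}}\ \prod_{\alpha\in\Xi}i\alpha(H)\cdot\Big(\prod_{\alpha\notin\Xi}\partial_\alpha\Big)\gamma(0,H).
\]
The term $\Xi=\Sigma^{++}$ is $i^N\boldsymbol\pi(H)(\mathbf b(0)+o(1))$, and each other term is $\mathcal O(\prod_\Xi\alpha(H))=o(\boldsymbol\pi(H))$. Thus (b) holds with $c_0=|W|\,\mathbf b(0)/\boldsymbol\pi(\partial)\boldsymbol\pi$.
\end{proof}

\begin{lemma}\label{lem:b}
Let $k_\alpha=\frac{m_\alpha+m_{2\alpha}}2-1$. The function $H\mapsto\log\mathbf b(-iH)$ is Lipschitz on $\overline{\mathfrak a^+}$, and $\mathbf b(-iH)^{-1}\asymp\prod_{\alpha\in\Sigma^{++}}(1+\alpha(H))^{k_\alpha}$ there. There are $C,p\ge0$ with $|\mathbf c(\lambda)|^{-2}\le C\boldsymbol\pi(\lambda)^2(1+|\lambda|)^p$ for real $\lambda$.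
\end{lemma}

\begin{proof}
Let $\psi=\Gamma'/\Gamma$. From $\psi(x)=\log x-\frac1{2x}+\mathcal O(x^{-2})$ we get $\psi(x+c)=\log x+(c-\frac12)\frac1x+\mathcal O(x^{-2})$ for fixed $c$. Hence, as $z\to+\infty$,
\[
(\log b_\alpha)'(z)=-\log2+\log z+\frac1{2z}-\log\frac z2-\frac{m_\alpha+m_{2\alpha}-1}{2z}+\mathcal O(z^{-2})=-\frac{k_\alpha}z+\mathcal O(z^{-2}).
\]
As $\log b_\alpha$ is smooth on $[0,\infty)$, its derivative is bounded, and integration gives $b_\alpha(z)\asymp(1+z)^{-k_\alpha}$. The first two claims follow from \eqref{eq:GK}. For real $\nu$, the arguments of the two Gamma factors in the numerator of $1/b_\alpha(i\nu)$ have positive real part, so $1/b_\alpha(i\nu)$ is continuous; by Stirling's formula $|\Gamma(c+iy)|\asymp|y|^{c-1/2}e^{-\pi|y|/2}$ for $|y|\ge1$, the exponentials cancel and $1/b_\alpha(i\nu)$ has polynomial growth. Finally $|\mathbf c(\lambda)|^{-2}=\boldsymbol\pi(\lambda)^2|\mathbf b(\lambda)|^{-2}$.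
\end{proof}

The Lipschitz property is what allows $H/t$ to be unbounded: $\mathbf b(-iH/2t)$ may tend to $0$ or $\infty$, but it changes only by a factor $1+o(1)$ when $H/2t$ moves by $o(1)$.

Case (i) of Theorem~\ref{thm:AJ} will be used in the following uniform form.

\begin{lemma}\label{lem:interior}
For every $\varepsilon>0$ there are $R,T$ such that $|h_t(\exp H)/(c_*f_t(H))-1|<\varepsilon$ whenever $t\ge T$ and $\alpha(H)\ge R$ for all $\alpha\in\Pi$.
\end{lemma}

\begin{proof}
Otherwise the inequality fails at some $t_j\ge j$ and $H_j$ with $\alpha(H_j)\ge j$ for all $\alpha\in\Pi$, hence for all $\alpha\in\Sigma^+$. This contradicts case (i).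
\end{proof}

\subsection{Maximum principles}
We use the standard properties of the heat semigroup: $h_t(x,y)$ is smooth, positive and symmetric; for bounded Borel $F$ the function $\int h_t(x,y)F(y)\,dy$ is a smooth solution of the heat equation for $t>0$, bounded by $\sup|F|$; and if $F$ is also continuous, it extends continuously to $t=0$ with value $F$. By (S2) and (S3), $h_t$ is bounded by $h_t(e)$.

\begin{lemma}\label{lem:mp}
Let $\mathcal Z$ be a relatively compact open subset of a manifold, $s>0$, and for $r\in(0,s]$ let $\mathcal A_r$ be an operator on $\mathcal Z$ of the local form $\sum a^{ij}\partial_i\partial_j+\sum b^i\partial_i$ with $(a^{ij})$ positive semidefinite. Let $F$ be smooth on $(0,s]\times\mathcal Z$, with $(\partial_r-\mathcal A_r)F\ge0$ and with lower limit $\ge0$ at every point of the parabolic boundary $([0,s]\times\partial\mathcal Z)\cup(\{0\}\times\overline{\mathcal Z})$. Then $F\ge0$.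
\end{lemma}

\begin{proof}
Let $\delta>0$ and suppose $\inf(F+\delta r)<0$. A minimizing sequence has a limit point in $[0,s]\times\overline{\mathcal Z}$, which is not on the parabolic boundary; so the infimum is attained at a point of $(0,s]\times\mathcal Z$. There $\partial_rF+\delta\le0$ and $\mathcal A_rF\ge0$, so $(\partial_r-\mathcal A_r)F\le-\delta$, a contradiction. Let $\delta\to0$.
\end{proof}

\begin{lemma}\label{lem:mpX}
Let $F$ be continuous and bounded on $[0,T]\times\mathbb X$, smooth for $t>0$, with $(\partial_t-\Delta)F\ge0$ and $F(0,\cdot)\ge0$. Then $F\ge0$. In particular, if $\phi$ is smooth and bounded with $\Delta\phi=\gamma\phi$, $\gamma\in\mathbb R$, then $\int h_t(x,y)\phi(y)\,dy=e^{\gamma t}\phi(x)$.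
\end{lemma}

\begin{proof}
We need a barrier that tends to infinity. By H\"older's inequality, $\varepsilon\mapsto\varphi_{-i\varepsilon\varrho}=\int_Ke^{(\varepsilon-1)\langle\varrho,\mathcal H(\cdot\,k)\rangle}dk$ is log-convex, and it equals $1$ at $\varepsilon=1$. Hence $\Psi=\varphi_{-2i\varrho}$ satisfies $\Psi\varphi_0\ge1$. The linear form $\varrho$ is positive on $\overline{\mathfrak a^+}\setminus\{0\}$, so $\varrho(H)\ge c|H|$ on $\overline{\mathfrak a^+}$, and $\varphi_0\to0$ at infinity by Lemma~\ref{lem:phi0}(a). Thus $\Psi\to\infty$, and $\Delta\Psi=3|\varrho|^2\Psi$ by (S2). For $\delta>0$, Lemma~\ref{lem:mp} applies to $F+\delta e^{3|\varrho|^2t}\Psi$ on every large ball. Let $\delta\to0$. For the last claim, apply this to the difference of the two sides and to its negative.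
\end{proof}

\subsection{Removing a gradient drift}
Twice we shall trade a first-order term for a potential. On a Riemannian manifold with Laplacian $\Delta_M$, let $j>0$ and $w$ be smooth and $\phi=\log j$. Adding
\begin{align*}
\Delta_M(e^{-\phi/2}w)&=e^{-\phi/2}\big(\Delta_Mw-\nabla\phi\cdot\nabla w+(\tfrac14|\nabla\phi|^2-\tfrac12\Delta_M\phi)w\big),\\
\nabla\phi\cdot\nabla(e^{-\phi/2}w)&=e^{-\phi/2}\big(\nabla\phi\cdot\nabla w-\tfrac12|\nabla\phi|^2w\big),
\end{align*}
we get
\begin{equation}\label{eq:conj}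
(\Delta_M+\nabla\log j\cdot\nabla)(j^{-1/2}w)=j^{-1/2}(\Delta_M-V_j)w,\qquad V_j=\tfrac12\Delta_M\log j+\tfrac14|\nabla\log j|^2 .
\end{equation}
To bound $V_j$ near a wall, where the coefficients in (S1) are singular, we use symmetry. Let $\omega$ be smooth and $s_\alpha$-invariant near a convex $s_\alpha$-invariant set $\Omega\subset\mathfrak a$, with $|\nabla\omega|\le\delta$ and $|D^2\omega|\le\delta$ on $\Omega$. Then $\partial_\alpha\omega$ vanishes at the point $\frac12(H+s_\alpha H)\in\Omega\cap\ker\alpha$, which is at distance $|\alpha(H)|/|\alpha|$ from $H$. Integrating along the segment, we find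
\begin{equation}\label{eq:wall}
|\partial_\alpha\omega(H)|\le C\delta\min(1,|\alpha(H)|)\qquad(H\in\Omega),
\end{equation}
and both $|x|^{-1}\min(1,|x|)$ and $|\coth x|\min(1,|x|)$ are bounded on $\mathbb R\setminus\{0\}$.

\section{Bounded times}\label{sec:bounded}

The bootstrap of Section~\ref{sec:proof} needs to know that $h_t/f_t$ is bounded on $\overline{\mathfrak a^+}$ for each fixed $t$. For this a comparison with the Euclidean Gaussian on $\mathfrak p$ suffices, at the price of a factor $e^{\pm C_1t}$. In exponential coordinates $X\in\mathfrak p$ let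
\[
k_t(\exp(X)o)=(4\pi t)^{-n/2}\mathcal J(X)^{-1/2}e^{-|X|^2/4t},\qquad V=\tfrac12\Delta_{\mathfrak p}\log\mathcal J+\tfrac14|\nabla\log\mathcal J|^2 .
\]

\begin{proposition}\label{prop:bounded}
The function $V$ is bounded, and $e^{-t\sup V}k_t\le h_t\le e^{-t\inf V}k_t$ on $\mathbb X$ for all $t>0$. In particular $e^{-C_1t}k_t\le h_t\le e^{C_1t}k_t$ with $C_1=\sup|V|$. For every $T\ge1$, $h_t(\exp H)\asymp f_t(H)$ uniformly for $t\in[1,T]$ and $H\in\overline{\mathfrak a^+}$.
\end{proposition}

\begin{proof}
On $\mathfrak a$, $\nabla\log\mathcal J=\sum_{\Sigma^+}m_\alpha(\coth\alpha-\alpha^{-1})H_\alpha$. Comparing the two radial parts in (S1), we get $\Delta F=\Delta_{\mathfrak p}F+\nabla\log\mathcal J\cdot\nabla F$ for smooth $K$-invariant $F$, with Euclidean gradients on $\mathfrak p$: first at regular points of $\mathfrak a$, then on their $K$-orbits, which are dense, then everywhere by continuity. By \eqref{eq:conj} with the Euclidean Gaussian for $w$, $(\partial_t-\Delta)k_t=Vk_t$.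

The function $\log(\sinh x/x)$ has bounded derivatives $\coth x-x^{-1}$ and $x^{-2}-(\sinh x)^{-2}$, so $\log\mathcal J$ has bounded first and second derivatives on $\mathfrak a$. It is $W$-invariant, so \eqref{eq:wall} bounds the singular terms in $\Delta_{\mathfrak p}\log\mathcal J=\Delta_{\mathfrak a}\log\mathcal J+\sum_{\Sigma^+}m_\alpha\alpha^{-1}\partial_\alpha\log\mathcal J$. Hence $V$ is bounded at regular points, and then everywhere.

Since $1\le\sinh x/x\le e^{|x|}$, we have $1\le\mathcal J(X)^{1/2}\le e^{|\varrho||X|}$. For bounded continuous $F$, the substitution $X=\sqrt\varepsilon\,X'$ and dominated convergence give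
\begin{equation}\label{eq:delta}
\int_{\mathbb X}Fk_\varepsilon\,dy=(4\pi)^{-n/2}\int_{\mathfrak p}F(\exp(\sqrt\varepsilon X')o)\,\mathcal J(\sqrt\varepsilon X')^{1/2}e^{-|X'|^2/4}\,dX'\longrightarrow F(o)\qquad(\varepsilon\to0).
\end{equation}
Fix $\varepsilon>0$, a real number $c$, and put
\[
F(t,x)=e^{-c(\varepsilon+t)}k_{\varepsilon+t}(x)-\int h_t(x,y)\,e^{-c\varepsilon}k_\varepsilon(y)\,dy .
\]
Since $k_\tau\le(4\pi\tau)^{-n/2}$, $F$ is bounded on $[0,T]\times\mathbb X$; it is continuous, vanishes at $t=0$, and $(\partial_t-\Delta)F=(V-c)e^{-c(\varepsilon+t)}k_{\varepsilon+t}$. Lemma~\ref{lem:mpX} gives $F\ge0$ for $c=\inf V$ and $F\le0$ for $c=\sup V$. Letting $\varepsilon\to0$ and using \eqref{eq:delta} with the bounded continuous function $h_t(x,\cdot)$, we obtain the two bounds.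

Finally $x/\sinh x\asymp(1+x)e^{-x}$ for $x\ge0$; grouping $\alpha$ with $2\alpha$, we get on $\overline{\mathfrak a^+}$
\begin{equation}\label{eq:Jsize}
\mathcal J(H)^{-1/2}\asymp e^{-\varrho(H)}\prod_{\alpha\in\Sigma^{++}}(1+\alpha(H))^{k_\alpha+1}.
\end{equation}
For $t\in[1,T]$, Lemmas~\ref{lem:phi0}(a) and~\ref{lem:b} show that $\mathbf b(-iH/2t)^{-1}\varphi_0(\exp H)$ has the same size. So $k_t\asymp f_t$ for such $t$.
\end{proof}

\section{The heat equation near a face of the chamber}\label{sec:face}

Fix a nonempty set $I\subset\Pi$. Let $\Sigma_I=\Sigma\cap\operatorname{span}I$, with Weyl group $W_I$, and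
\[
\Sigma_I^+=\Sigma_I\cap\Sigma^+,\quad\Sigma_I^{++}=\Sigma_I\cap\Sigma^{++},\quad\mathcal C=\Sigma^+\setminus\Sigma_I,\quad\mathcal C_0=\Sigma^{++}\setminus\Sigma_I .
\]
The roots in $\mathcal C$ are those with a positive coefficient on some simple root outside $I$; they will be the large ones. Let $\mathfrak a_I=\bigcap_{\alpha\in I}\ker\alpha$, $d=\dim\mathfrak a_I$, $\mathfrak a^I=\mathfrak a_I^\perp=\operatorname{span}I$, and write $H=H^I+H_I$ accordingly.

\subsection{The space $\mathbb X_I$}
Let $\mathfrak g_I$ be the subalgebra generated by the $\mathfrak g_\alpha$, $\alpha\in\Sigma_I$; it is $\theta$-stable because $\theta\mathfrak g_\alpha=\mathfrak g_{-\alpha}$. Put $\mathfrak k_I=\mathfrak k\cap\mathfrak g_I$, $\mathfrak p_I=\mathfrak p\cap\mathfrak g_I$, let $G_I$ and $K_I\subset K$ be the analytic subgroups of $G$ with these Lie algebras $\mathfrak g_I$ and $\mathfrak k_I$, and give $\mathbb X_I=G_I/K_I$ the metric defined by $B$ on $\mathfrak p_I$.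

\begin{lemma}\label{lem:XI}
The group $G_I$ commutes with $\exp\mathfrak a_I$. It is semisimple with finite center, $\mathfrak g_I=\mathfrak k_I\oplus\mathfrak p_I$ is a Cartan decomposition, and $\mathfrak g_I$ has no compact ideal. The space $\mathfrak a^I$ is maximal abelian in $\mathfrak p_I$, with roots $\Sigma_I$, multiplicities $m_\alpha$ and simple roots $I$. The simple ideals of $\mathfrak g_I$ are $B$-orthogonal, and on each of them $B$ is a positive multiple of the Killing form. Hence Section~\ref{sec:tools} applies to $\mathbb X_I$.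
\end{lemma}

\begin{proof}
The roots that vanish on $\mathfrak a_I$ are those of $\Sigma_I$, so the centralizer of $\mathfrak a_I$ is the subalgebra $\mathfrak g_0\oplus\bigoplus_{\Sigma_I}\mathfrak g_\alpha$, where $\mathfrak g_0$ is the centralizer of $\mathfrak a$. It contains $\mathfrak g_I$.

For the inner product $-B(X,\theta Y)$ the adjoint of $\operatorname{ad}X$ is $-\operatorname{ad}\theta X$. So the orthogonal complement in $\mathfrak g_I$ of an ideal is an ideal, and $\mathfrak g_I$ is reductive. For $0\ne X\in\mathfrak g_\alpha$, $\alpha\in\Sigma_I$, we have $[X,\theta X]=B(X,\theta X)H_\alpha$, so $H_\alpha\in\mathfrak g_I$ and $X=|\alpha|^{-2}[H_\alpha,X]$. Thus $[\mathfrak g_I,\mathfrak g_I]$ contains the generators, and $\mathfrak g_I$ is semisimple. Let $B_I$ be its Killing form. For $X\ne0$, $\operatorname{ad}X|_{\mathfrak g_I}$ is nonzero, and it is symmetric if $X\in\mathfrak p_I$, skew if $X\in\mathfrak k_I$; so $B_I$ is positive definite on $\mathfrak p_I$ and negative definite on $\mathfrak k_I$.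

A simple ideal $\mathfrak u$ is $\theta$-stable: otherwise $\mathfrak u$ and $\theta\mathfrak u$ are $B_I$-orthogonal, and for $0\ne X\in\mathfrak u$ the number $2B_I(X,X)=B_I(X\pm\theta X,X\pm\theta X)$ would be both negative and positive. If $\mathfrak u$ is compact, $B_I$ is negative definite on it, so $\mathfrak u\subset\mathfrak k$. The projection onto $\mathfrak u$ along the other simple ideals is a homomorphism commuting with $\theta$; it maps $H_\alpha\in\mathfrak p$ into $\mathfrak u\cap\mathfrak p=0$, hence kills $X=|\alpha|^{-2}[H_\alpha,X]$, hence all of $\mathfrak g_I$, which is absurd. Distinct simple ideals are $B$-orthogonal since $B([X,Y],Z)=B(X,[Y,Z])$. On $\mathfrak u$ write $B(X,Y)=B_I(AX,Y)$; then $A$ commutes with $\operatorname{ad}\mathfrak u$ and $\theta$, it is positive definite symmetric on $\mathfrak u\cap\mathfrak p\ne0$, and an eigenspace of $A$ is an ideal; so $A$ is a positive scalar.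

For $X,Y\in\mathfrak g_I$ and $H'\in\mathfrak a_I$, $B([X,Y],H')=B(X,[Y,H'])=0$, so $\mathfrak g_I\perp\mathfrak a_I$ and $\mathfrak a\cap\mathfrak g_I=\mathfrak a^I$. An element of $\mathfrak p_I$ commuting with $\mathfrak a^I$ commutes with $\mathfrak a$, so it lies in $\mathfrak a\cap\mathfrak g_I$. The root spaces of $\mathfrak g_I$ are the $\mathfrak g_\alpha$, $\alpha\in\Sigma_I$, by the first paragraph, and each root in $\Sigma_I^+$ is a nonnegative integer combination of elements of $I$.

The center of $G_I$ acts on each irreducible summand of the complexification of $\mathfrak g$ by scalars of determinant one, hence through a finite group, and the kernel of $\operatorname{Ad}$ is the finite center of $G$. So $G_I$ has finite center, and $K_I$ is a maximal compact subgroup.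
\end{proof}

We denote the data of $\mathbb X_I$ by $h^I_s$, $\varphi^I_\lambda$, $\mathbf c^I$, $\varrho^I$, $\boldsymbol\pi_I$, $N_I=|\Sigma_I^{++}|$, $c_0^I$, and put
\[
D=|I|+2N_I\ge3 .
\]
For $x\in\mathbb X_I$ let $x^+\in\mathfrak a^I$ be its radial component: $x\in K_I\exp(x^+)o$ and $\alpha(x^+)\ge0$ for $\alpha\in I$. Then $|x|:=|x^+|$ is the distance to $o$. Let $\varrho_I=\varrho-\varrho^I=\frac12\sum_{\beta\in\mathcal C}m_\beta\beta$. For $\alpha\in I$ the reflection $s_\alpha$ permutes $\Sigma^+\setminus\{\alpha,2\alpha\}$ and preserves $\Sigma_I$, so $\mathcal C$ is $W_I$-stable. Therefore $\varrho_I$ is fixed by $W_I$, that is, $\varrho_I\perp\mathfrak a^I$, and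
\begin{equation}\label{eq:rho}
|\varrho|^2=|\varrho^I|^2+|\varrho_I|^2 .
\end{equation}

\begin{example}\label{ex:sl3}
Let $G=\mathrm{SL}(3,\mathbb R)$, $H=\operatorname{diag}(h_1,h_2,h_3)$, $\alpha_1=h_1-h_2$, $\alpha_2=h_2-h_3$, all multiplicities $1$, and $I=\{\alpha_1\}$. Then $\mathfrak a_I$ is the line $h_1=h_2$, $\mathfrak g_I$ is the upper left block $\mathfrak{sl}(2,\mathbb R)$, $\mathbb X_I$ is a hyperbolic plane, $\mathcal C=\{\alpha_2,\alpha_1+\alpha_2\}$, $\varrho_I=\frac12\alpha_1+\alpha_2$ and $D=3$. At the other extreme, if $I=\Pi$ then $\mathcal C=\emptyset$, $d=0$, and everything below that concerns $\mathcal C$ and $\mathfrak a_I$ is void.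
\end{example}

\subsection{Removing the large roots}
Let $Y=\mathbb X_I\times\mathfrak a_I$, with the product metric and Laplacian $\Delta_Y=\Delta_{\mathbb X_I}+\Delta_a$. A smooth $K$-bi-invariant function $F$ on $G$ defines the smooth $K_I$-invariant function $(gK_I,a)\mapsto F(g\exp a)$ on $Y$; it is well defined because $K_I\subset K$ commutes with $\exp a$. We denote it by $F$ again. A $K_I$-invariant function on $Y$ is identified with its $W_I$-invariant restriction to $\mathfrak a=\mathfrak a^I\oplus\mathfrak a_I$. For $b>0$ let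
\[
\Omega_b=\{H\in\mathfrak a:\beta(H)\ge b\ \text{ for all }\beta\in\mathcal C\},
\]
a convex $W_I$-invariant set. We say that $(x,a)\in Y$ lies \emph{over} $\Omega_b$ if $x^++a\in\Omega_b$, and let $Y^\circ$ be the open set of points that lie over some $\Omega_b$.

By (S1) for $\mathbb X$ and for $\mathbb X_I$, the radial parts of $\Delta$ and $\Delta_Y$ differ by $\sum_{\mathcal C}m_\beta\coth\beta\,\partial_\beta$, which is $\nabla\log J\cdot\nabla$ for
\[
J(H)=\prod_{\beta\in\mathcal C}(2\sinh\beta(H))^{m_\beta}=e^{2\varrho_I(H)}\prod_{\beta\in\mathcal C}\big(1-e^{-2\beta(H)}\big)^{m_\beta}.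
\]
We want to apply the maximum principle at points on the walls of $\mathbb X_I$, where radial coordinates are singular. So we must know that $J$ is smooth on $Y$ and not only on $\mathfrak a$.

\begin{lemma}\label{lem:J}
The function $J$ is the restriction of a smooth $K_I$-invariant function on $Y$, positive on $Y^\circ$. For every smooth $K$-invariant $F$ on $\mathbb X$,
\[
J^{1/2}\Delta F=\big(\Delta_Y-|\varrho_I|^2-q\big)(J^{1/2}F)\quad\text{on }Y^\circ ,
\]
where $q$ is a smooth function on $Y^\circ$, independent of $F$, with $|q|\le C_0e^{-2b}$ over $\Omega_b$ for $b\ge1$.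
\end{lemma}

\begin{proof}
The factor $e^{2\varrho_I(H)}$ depends only on $a=H_I$. The space $\mathfrak n_{\mathcal C}=\bigoplus_{\mathcal C}\mathfrak g_\beta$ is stable under $\operatorname{ad}(\mathfrak g_0\oplus\bigoplus_{\Sigma_I}\mathfrak g_\alpha)$, because for $\alpha\in\Sigma_I$ and $\beta\in\mathcal C$ the sum $\alpha+\beta$ still has a positive coefficient outside $I$. Hence it is stable under $\operatorname{ad}(\mathfrak p_I\oplus\mathfrak a_I)$ and $\operatorname{Ad}(K_I)$, and
\[
(\exp(X)o,a)\longmapsto\det\big(1-e^{-2\operatorname{ad}(X+a)}\big)\big|_{\mathfrak n_{\mathcal C}}\qquad(X\in\mathfrak p_I,\ a\in\mathfrak a_I)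
\]
is smooth on $Y$. It is $K_I$-invariant since $\operatorname{Ad}(k)(X+a)=\operatorname{Ad}(k)X+a$, and for $X\in\mathfrak a^I$ it equals $\prod_{\mathcal C}(1-e^{-2\beta(X+a)})^{m_\beta}$.

The identity $\Delta F=\Delta_YF+\nabla\log J\cdot\nabla F$ holds at regular points of $\mathfrak a$ in $Y^\circ$ by (S1), on their $K_I$-orbits by invariance, and on $Y^\circ$ by density and continuity. By \eqref{eq:conj}, the lemma holds with $|\varrho_I|^2+q=\frac12\Delta_Y\log J+\frac14|\nabla\log J|^2$.

Write $\log J=2\varrho_I+\omega$ with $\omega=\sum_{\mathcal C}m_\beta\log(1-e^{-2\beta})$. The first two derivatives of $\log(1-e^{-2x})$ are $\mathcal O(e^{-2b})$ for $x\ge b\ge1$, so $|\nabla\omega|,|D^2\omega|\le Ce^{-2b}$ on $\Omega_b$. Hence $\frac14|\nabla\log J|^2=|\varrho_I|^2+\mathcal O(e^{-2b})$. Since $\partial_\alpha\varrho_I=\langle\alpha,\varrho_I\rangle=0$ for $\alpha\in\Sigma_I$, at regular points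
\[
\Delta_Y\log J=\Delta_{\mathfrak a}\omega+\sum_{\alpha\in\Sigma_I^+}m_\alpha\coth\alpha(H)\,\partial_\alpha\omega ,
\]
which is $\mathcal O(e^{-2b})$ by \eqref{eq:wall}, as $\omega$ and $\Omega_b$ are $W_I$-invariant. The bound extends to singular points by continuity.
\end{proof}

\subsection{Normalizing by the ground state and the Gaussian}
We now divide by the expected leading behavior in each factor of $Y$, so that constants become solutions up to the small term $q$. On $\mathbb X_I$ this is the ground state transform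
\[
\mathcal LF=(\varphi_0^I)^{-1}\big(\Delta_{\mathbb X_I}+|\varrho^I|^2\big)(\varphi_0^IF)=\Delta_{\mathbb X_I}F+2\nabla\log\varphi_0^I\cdot\nabla F ,
\]
an operator without zero-order term since $\Delta_{\mathbb X_I}\varphi_0^I=-|\varrho^I|^2\varphi_0^I$. On $\mathfrak a_I$ we use $g_\tau(a)=\tau^{-d/2}e^{-|a|^2/4\tau}$ as in Section~\ref{sec:models}. On $Y^\circ$ define
\[
u^0(x,a)=\frac{J^{1/2}\varphi_0}{\varphi_0^I(x)},\qquad u(\tau,x,a)=\frac{e^{|\varrho|^2\tau}J^{1/2}h_\tau}{\varphi_0^I(x)\,g_\tau(a)},\qquad\tilde u(\tau,x,z)=u\Big(\tau,x,\frac\tau tz\Big),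
\]
where $t>0$ is a fixed final time.

\begin{proposition}\label{prop:reduced}
On $Y^\circ$ we have $0=\mathcal L_xu^0+\Delta_au^0-qu^0$, and, at points with $(x,\frac\tau tz)\in Y^\circ$,
\begin{equation}\label{eq:reduced}
\partial_\tau\tilde u=\mathcal L_x\tilde u+(t/\tau)^2\Delta_z\tilde u-q\big(x,\tfrac\tau tz\big)\,\tilde u .
\end{equation}
\end{proposition}

\begin{proof}
Let $F_\tau$ be a $K$-invariant solution of the heat equation on $\mathbb X$ and $v=e^{|\varrho|^2\tau}J^{1/2}F_\tau/\varphi_0^I$. By Lemma~\ref{lem:J} and \eqref{eq:rho},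
\[
\partial_\tau v=|\varrho|^2v+(\varphi_0^I)^{-1}\Delta_{\mathbb X_I}(\varphi_0^Iv)+\Delta_av-|\varrho_I|^2v-qv=\mathcal L_xv+\Delta_av-qv .
\]
For $F_\tau=e^{-|\varrho|^2\tau}\varphi_0$ we have $v=u^0$, which gives the first equation. For $F_\tau=h_\tau$ we have $v=ug$; since $\partial_\tau g=\Delta_ag$ and $\nabla g=-\frac a{2\tau}g$, expanding both sides and dividing by $g$ gives $\partial_\tau u=\mathcal L_xu+\Delta_au-\frac a\tau\cdot\nabla_au-qu$. With $a=\frac\tau tz$, the chain rule yields $\partial_\tau\tilde u=\partial_\tau u+\frac zt\cdot\nabla_au=\partial_\tau u+\frac a\tau\cdot\nabla_au$, which cancels the drift, and $\Delta_z\tilde u=(\tau/t)^2\Delta_au$.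
\end{proof}

\section{Escape from the walls and comparison}\label{sec:escape}

In this section constants depend only on $\mathbb X_I$. The semigroup generated by $\mathcal L$ has the kernel
\[
P_s(x,E)=\frac{e^{|\varrho^I|^2s}}{\varphi_0^I(x)}\int_Eh_s^I(x,y)\,\varphi_0^I(y)\,dy\qquad(E\subset\mathbb X_I\text{ Borel}).
\]
To control its tails we need positive eigenfunctions of $\mathcal L$ that grow exponentially. For $0\le\varepsilon\le1$ let $\psi_\varepsilon=\varphi^I_{-i\varepsilon\varrho^I}/\varphi_0^I$. The numerator is convex in $\varepsilon$ (see the proof of Lemma~\ref{lem:mpX}) and at most $1$ at $\varepsilon=0$ and $\varepsilon=1$, so it is bounded by $1$; its eigenvalue for $\Delta_{\mathbb X_I}$ is $(\varepsilon^2-1)|\varrho^I|^2$. Lemma~\ref{lem:mpX} for $\mathbb X_I$ gives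
\begin{equation}\label{eq:eigen}
\int P_s(x,dy)\,\psi_\varepsilon(y)=e^{\varepsilon^2|\varrho^I|^2s}\,\psi_\varepsilon(x),\qquad\psi_\varepsilon(x)\le\varphi_0^I(x)^{-1}.
\end{equation}
For $\varepsilon=0$ this says that $P_s(x,\cdot)$ is a probability measure. By (S4), $\varphi^I_{-i\varepsilon\varrho^I}(y)\ge e^{-(1-\varepsilon)\varrho^I(y^+)}$. Together with Lemma~\ref{lem:phi0}(a) and $\varrho^I(y^+)\ge c_1|y|$, where $c_1>0$, this gives
\begin{equation}\label{eq:psi}
\psi_\varepsilon(y)\ge c\,(1+|y|)^{-N_I}e^{\varepsilon c_1|y|}\qquad(0\le\varepsilon\le1).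
\end{equation}
For $R>0$ let $\mathrm{Bad}_R$ be the open $K_I$-invariant set of $y\in\mathbb X_I$ with $\alpha(y^+)<R$ for some $\alpha\in I$, and let $\mathrm{Good}_R$ be its complement.

\begin{lemma}[Escape]\label{lem:escape}
With $R=s^{1/4}$, $P_s(x,\mathrm{Bad}_R)\to0$ as $s\to\infty$, uniformly for $x$ in compact sets.
\end{lemma}

\begin{proof}
Let $s\ge1$. By (S3) and (S2), for $x=go$ and $y=g'o$,
\[
\int_{K_I}h^I_s(x,ky)\,dk=C\int e^{-s(|\lambda|^2+|\varrho^I|^2)}\varphi^I_\lambda(g'^{-1})\varphi^I_\lambda(g)\,|\mathbf c^I(\lambda)|^{-2}d\lambda\le Cs^{-D/2}e^{-|\varrho^I|^2s}\varphi^I_0(x)\varphi_0^I(y);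
\]
the power $s^{-D/2}=s^{-|I|/2-N_I}$ comes from Lemma~\ref{lem:b} and the substitution $\lambda=s^{-1/2}\lambda'$. Hence $P_s(x,E)\le Cs^{-D/2}\int_E(\varphi_0^I)^2\,dy$ for $K_I$-invariant $E$. Let $L=\sqrt s\log s$, slightly more than the diffusion length. By (S5), with density at most $e^{2\varrho^I(H)}$, and Lemma~\ref{lem:phi0}(a),
\[
P_s\big(x,\mathrm{Bad}_R\cap\{|y|\le L\}\big)\le Cs^{-D/2}\sum_{\alpha\in I}\ \int_{|H|\le L,\ \alpha(H)\le R}\ \prod_{\gamma\in\Sigma_I^{++}}(1+\gamma(H))^2\,dH ,
\]
the integrals being over the closed positive chamber of $\mathfrak a^I$. For large $s$, the factor $\gamma=\alpha$ is at most $CR^2$, each of the other $N_I-1$ factors is at most $CL^2$, and the volume is at most $CRL^{|I|-1}$. The bound is $Cs^{-D/2}R^3L^{D-3}=Cs^{-3/4}(\log s)^{D-3}$, which tends to $0$.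

For the tail take $\varepsilon=\sqrt{(\log s)/s}\le1$, so that $e^{\varepsilon^2|\varrho^I|^2s}=s^{|\varrho^I|^2}$ and $\varepsilon L=(\log s)^{3/2}$. The right side of \eqref{eq:psi} is increasing in $|y|$ as soon as $\varepsilon c_1(1+|y|)\ge N_I$, thus for $|y|\ge L$ when $s$ is large. By \eqref{eq:eigen} and Chebyshev's inequality,
\[
P_s(x,\{|y|>L\})\le C\,\varphi_0^I(x)^{-1}s^{|\varrho^I|^2}(1+L)^{N_I}e^{-c_1(\log s)^{3/2}},
\]
and this tends to $0$ because $e^{-c_1(\log s)^{3/2}}$ decays faster than any power of $s$.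
\end{proof}

In the model of Section~\ref{sec:models} the semigroup law expressed the solution as an average against $P_s$. Equation \eqref{eq:reduced} holds only on part of $Y$ and has a potential, so we replace the average by a maximum principle on a bounded cylinder. The function $P_r(x,\mathrm{Bad}_R)$ pays for the unknown initial values near the walls, and an explicit barrier pays for the lateral boundary.

\begin{lemma}[Comparison]\label{lem:comparison}
Let $s,\kappa\ge1$, $R>0$, $\eta\ge0$, $z_0\in\mathfrak a_I$, let $\sigma:[0,s]\to[1,4]$ be continuous, and let $\mathcal Z=\{(x,z)\in Y:|x|<\kappa,\ |z-z_0|<\kappa\}$. Let $U\ge0$ be continuous on $[0,s]\times\overline{\mathcal Z}$ and smooth on $(0,s]\times\mathcal Z$, with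
\[
\partial_rU=\mathcal L_xU+\sigma(r)\Delta_zU-qU,\qquad|q|\le\eta\ \text{ on }(0,s]\times\mathcal Z .
\]
Let $M=\sup U$, and let $A^+$ and $A^-$ be the supremum and the infimum of $U(0,\cdot)$ on $\{(x,z)\in\overline{\mathcal Z}:x\in\mathrm{Good}_R\}$, assumed nonempty. Then for $|x_0|<\kappa$,
\[
e^{-\eta s}A^-(1-\epsilon)\le U(s,x_0,z_0)\le e^{\eta s}(A^++M\epsilon),
\]
\[
\epsilon=P_s(x_0,\mathrm{Bad}_R)+C\,\varphi_0^I(x_0)^{-1}e^{|\varrho^I|^2s}(1+\kappa)^{N_I}e^{-c_1\kappa}+8ds\kappa^{-2}.
\]
\end{lemma}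

\begin{proof}
Let $\mathcal A_r=\mathcal L_x+\sigma(r)\Delta_z$ and
\[
\Theta(r,x,z)=\frac{e^{|\varrho^I|^2r}}{m_\kappa\,\varphi_0^I(x)}+\frac{|z-z_0|^2+8dr}{\kappa^2},\qquad m_\kappa=\inf_{|x|=\kappa}\varphi_0^I(x)^{-1}\ge c(1+\kappa)^{-N_I}e^{c_1\kappa},
\]
the inequality being \eqref{eq:psi} for $\psi_1=1/\varphi_0^I$. Since $\mathcal L(1/\varphi_0^I)=|\varrho^I|^2/\varphi_0^I$ and $\sigma\Delta_z|z-z_0|^2=2d\sigma\le8d$, we have $(\partial_r-\mathcal A_r)\Theta\ge0$. Also $\Theta\ge0$, and $\Theta\ge1$ on $[0,s]\times\partial\mathcal Z$, by the first term where $|x|=\kappa$ and by the second where $|z-z_0|=\kappa$.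

Let $Q(r,x)=P_r(x,\mathrm{Bad}_R)\in[0,1]$. The function $e^{-|\varrho^I|^2r}\varphi_0^IQ$ solves the heat equation on $\mathbb X_I$, so $\partial_rQ=\mathcal LQ$ for $r>0$. If $x\in\mathrm{Bad}_R$, choose a continuous $\chi:\mathbb X_I\to[0,1]$ with $\chi(x)=0$ and $\chi=1$ on the closed set $\mathrm{Good}_R$; then $1-Q(r,x')\le\int P_r(x',dy)\chi(y)\to\chi(x)=0$ as $(r,x')\to(0,x)$.

Since $U\ge0$ and $|q|\le\eta$, we have $(\partial_r-\mathcal A_r)(e^{-\eta r}U)\le0\le(\partial_r-\mathcal A_r)(e^{\eta r}U)$. Hence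
\[
F^+=A^++M(Q+\Theta)-e^{-\eta r}U,\qquad F^-=e^{\eta r}U-A^-(1-Q-\Theta)
\]
satisfy $(\partial_r-\mathcal A_r)F^\pm\ge0$. Their lower limits at the parabolic boundary are nonnegative. At points of $[0,s]\times\partial\mathcal Z$, where $\Theta\ge1$, and at points with $r=0$, $x\in\mathrm{Bad}_R$, where $Q\to1$, we have $\liminf(Q+\Theta)\ge1$, so $\liminf F^+\ge A^++M-M\ge0$ and $\liminf F^-\ge0$. At points with $r=0$, $x\in\mathrm{Good}_R$, we use $Q+\Theta\ge0$: the lower limits are at least $A^+-U(0,x,z)\ge0$ and $U(0,x,z)-A^-\ge0$. By Lemma~\ref{lem:mp}, $F^\pm\ge0$. At $(s,x_0,z_0)$ we have $Q+\Theta\le\epsilon$.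
\end{proof}

\section{Proof of the theorem}\label{sec:proof}

\subsection{The tube}
Let $t_j\to\infty$, $H_j\in\overline{\mathfrak a^+}$ and $\emptyset\ne I\subset\Pi$ satisfy
\begin{equation}\label{eq:face}
\alpha(H_j)\text{ is bounded for }\alpha\in I,\qquad\alpha(H_j)\to+\infty\text{ for }\alpha\in\Pi\setminus I .
\end{equation}
Put $a_j=(H_j)_I$ and $x_j=\exp(H_j^I)o\in\mathbb X_I$. Since $\alpha(H_j^I)=\alpha(H_j)$ for $\alpha\in I$ and $I$ is a basis of $\mathfrak a^I$, we have $x_j^+=H_j^I$ and this sequence is bounded. Let $\mu_j=\min_{\beta\in\mathcal C}\beta(H_j)$; it tends to infinity by \eqref{eq:face}. If $\mathcal C=\emptyset$, set $\mu_j=\infty$; then $J=1$ and $q=0$.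

We choose the parameters $s,\kappa,R$ of Lemma~\ref{lem:comparison}. The good region must be far from the walls, and the bad region must be escaped: $1\ll R\ll\sqrt s$. The lateral boundary must be out of reach: $\kappa\gg s$. The profile must be almost constant on the cylinder: $s\ll t$, $\kappa^2\ll t$, $\kappa\ll\mu$. The potential must be negligible over the time window: $se^{-\mu}\ll1$. All this holds for
\[
s_j=\min(\mu_j,t_j)^{1/8},\qquad\kappa_j=s_j^2,\qquad R_j=s_j^{1/4},\qquad T_j=t_j-s_j ;
\]
indeed $s_j\to\infty$, while $s_j/t_j$, $\kappa_j^2/t_j$, $\kappa_j/\mu_j$ and $s_je^{-\mu_j}$ tend to $0$. This is where $t_j\to\infty$ is needed. The \emph{tube} is the set of $(\tau,x,z)$ with $T_j\le\tau\le t_j$, $|x|\le\kappa_j$, $|z-a_j|\le\kappa_j$; to such a point we attach $a=\frac\tau{t_j}z$ and $H'=x^++a$ (Figure~\ref{fig:tube}). The point $(t_j,x_j,a_j)$ has $H'=H_j$. Below, $o(1)$ and $\asymp$ are uniform over the tube as $j\to\infty$, and constants do not depend on $j$.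

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!15] (3,0) rectangle (6,2.2);
\fill[gray!55] (3,0) rectangle (6,0.5);
\draw (3,0) rectangle (6,2.2);
\draw[dashed] (7,0) rectangle (10.2,2.2);
\draw[thick,->] (0,0)--(11,0) node[right]{$\mathfrak a_I$};
\draw[thick] (0,0)--(60:3) node[above]{$\alpha_2=0$};
\node at (4.5,1.4) {good};
\node at (4.5,0.25) {bad};
\node[above] at (4.5,2.2) {$\tau=T_j$};
\node[above] at (8.6,2.2) {$\tau=t_j$};
\fill (8.6,0.2) circle (1.5pt) node[above]{$H_j$};
\draw (4.5,0)--(4.5,-0.12) node[below]{$\frac{T_j}{t_j}a_j$};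
\draw (8.6,0)--(8.6,-0.12) node[below]{$a_j$};
\end{tikzpicture}
\caption{The Weyl chamber of $\mathrm{SL}(3,\mathbb R)$, with the wall $\alpha_1=0$ horizontal, and the first and last time slices of the tube around a point $H_j$ close to that wall (not to scale). The slices have size about $\kappa_j$ and move along the ray through $a_j$. In the first slice the asymptotics are known outside the strip $\alpha_1<R_j$, and the strip has negligible influence on the value at $(t_j,H_j)$.}
\label{fig:tube}
\end{figure}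

Let $\tilde u=\tilde u_j$ be the function of Proposition~\ref{prop:reduced} with $t=t_j$, and let $u_f$ be obtained from the profile by the same normalization. Since $|H'|^2=|x|^2+|a|^2$,
\begin{equation}\label{eq:uf}
u_f:=\frac{e^{|\varrho|^2\tau}J^{1/2}f_\tau(H')}{\varphi_0^I(x)\,g_\tau(a)}=\mathbf b\Big(-i\frac{H'}{2\tau}\Big)^{-1}\tau^{-\frac\ell2-N+\frac d2}e^{-|x|^2/4\tau}\,u^0(H'),\qquad\frac{\tilde u}{u_f}=\frac{h_\tau(\exp H')}{f_\tau(H')} .
\end{equation}
Put $\boldsymbol\pi_c(H)=\prod_{\beta\in\mathcal C_0}\beta(H)$, $\ C_I=c_0/c_0^I$ and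
\[
\Upsilon_j=\mathbf b\Big(-i\frac{H_j}{2t_j}\Big)^{-1}t_j^{-\frac\ell2-N+\frac d2}\,\boldsymbol\pi_c(H_j).
\]

\begin{lemma}\label{lem:tube}
Assume \eqref{eq:face}. For large $j$ the following hold on the tube.
\begin{enumerate}
\item[(a)] $\beta(H')=(1+o(1))\beta(H_j)$ for $\beta\in\mathcal C$; $\ H'\in\overline{\mathfrak a^+}\cap\Omega_{\mu_j/2}$; $\ |q|\le\eta_j:=C_0e^{-\mu_j}$ and $\eta_js_j\to0$; $\ J^{1/2}(H')=(1+o(1))e^{\varrho_I(H')}$.
\item[(b)] $u_f=(1+o(1))\,\Upsilon_j\,u^0(H')/\boldsymbol\pi_c(H_j)$.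
\item[(c)] $u^0(H')\asymp\boldsymbol\pi_c(H_j)$ and $u_f\asymp\Upsilon_j$.
\item[(d)] Where $x\in\mathrm{Good}_{R_j}$: $\ u^0(H')=(C_I+o(1))\boldsymbol\pi_c(H_j)$ and $\tilde u=(c_*C_I+o(1))\Upsilon_j$.
\item[(e)] For $(s,\kappa,R,x_0,z_0)=(s_j,\kappa_j,R_j,x_j,a_j)$, the good set in Lemma~\ref{lem:comparison} is nonempty and the error $\epsilon=\epsilon_j$ tends to $0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) From $H'-a_j=x^++\frac\tau{t_j}(z-a_j)+(\frac\tau{t_j}-1)a_j$ we get $|\beta(H')-\beta(a_j)|\le2|\beta|\kappa_j+\frac{s_j}{t_j}|\beta(a_j)|$, and $\beta(a_j)=\beta(H_j)-\beta(H_j^I)=\beta(H_j)+\mathcal O(1)$. Dividing by $\beta(H_j)\ge\mu_j$ gives the first claim, hence $H'\in\Omega_{\mu_j/2}$. The simple roots outside $I$ lie in $\mathcal C$, and $\alpha(H')=\alpha(x^+)\ge0$ for $\alpha\in I$, so $H'\in\overline{\mathfrak a^+}$. The bound on $q$ is Lemma~\ref{lem:J}, and the last claim follows from the definition of $J$.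

(b) Because $\frac a\tau=\frac z{t_j}$, we have $\frac{H'}{2\tau}-\frac{H_j}{2t_j}=\frac{x^+}{2\tau}-\frac{H_j^I}{2t_j}+\frac{z-a_j}{2t_j}$, of norm at most $C(\kappa_j+1)/t_j\to0$. By Lemma~\ref{lem:b}, $\mathbf b(-iH'/2\tau)=(1+o(1))\mathbf b(-iH_j/2t_j)$. Moreover $\tau/t_j\to1$ and $|x|^2/4\tau\le\kappa_j^2/4T_j\to0$. Insert this in \eqref{eq:uf}.

(c) For $\gamma\in\Sigma_I$ we have $\gamma(H')=\gamma(x^+)$; also $\varrho(H')=\varrho^I(x^+)+\varrho_I(H')$, and $\Sigma_I^{++}$ is the set of positive indivisible roots of $\mathbb X_I$. In the quotient $J^{1/2}\varphi_0/\varphi_0^I$, Lemma~\ref{lem:phi0}(a) for $\mathbb X$ and $\mathbb X_I$ and (a) cancel all exponentials and all factors indexed by $\Sigma_I^{++}$. What remains is $u^0(H')\asymp\prod_{\mathcal C_0}(1+\beta(H'))\asymp\boldsymbol\pi_c(H_j)$. The second claim follows from (b).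

(d) If $x\in\mathrm{Good}_{R_j}$, then $\alpha(H')\ge\min(R_j,\mu_j/2)\to\infty$ for all $\alpha\in\Pi$. Lemma~\ref{lem:phi0}(b) for $\mathbb X$ and $\mathbb X_I$, with $\boldsymbol\pi(H')=\boldsymbol\pi_I(x^+)\boldsymbol\pi_c(H')$, gives $u^0(H')=(C_I+o(1))\boldsymbol\pi_c(H')$, and $\boldsymbol\pi_c(H')=(1+o(1))\boldsymbol\pi_c(H_j)$ by (a). Since $\tau\ge T_j\to\infty$, Lemma~\ref{lem:interior} gives $\tilde u/u_f=c_*+o(1)$. Combine with (b).

(e) Let $H_0\in\mathfrak a^I$ satisfy $\alpha(H_0)=1$ for $\alpha\in I$. Then $\exp(R_jH_0)o\in\mathrm{Good}_{R_j}$ has norm $R_j|H_0|\le\kappa_j$ for large $j$. The three terms of $\epsilon_j$ tend to $0$: the first by Lemma~\ref{lem:escape}, as $x_j$ is bounded; the second is $\mathcal O\big((1+s_j^2)^{N_I}e^{|\varrho^I|^2s_j-c_1s_j^2}\big)$; the third is $8ds_j^{-3}$.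
\end{proof}

\subsection{The ground spherical function near a wall}
The profile contains $\varphi_0$, whose precise size near the walls is not given by Lemma~\ref{lem:phi0}. But $u^0$ is a stationary solution of the reduced equation, so the comparison lemma applies to it, with Lemma~\ref{lem:phi0}(a) as the a priori bound.

\begin{proposition}\label{prop:phiwall}
Let $H_j\in\overline{\mathfrak a^+}$ satisfy \eqref{eq:face}. Then $u^0(H_j)\sim C_I\boldsymbol\pi_c(H_j)$, that is,
\[
\varphi_0(\exp H_j)\sim\frac{c_0}{c_0^I}\prod_{\beta\in\Sigma^{++}\setminus\Sigma_I}\beta(H_j)\ \ \varphi_0^I(\exp H_j^I)\,e^{-\varrho_I(H_j)} .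
\]
For every $t_j\to\infty$, the value of $u_f$ at $(t_j,x_j,a_j)$ is $(C_I+o(1))\Upsilon_j$.
\end{proposition}

\begin{proof}
Take any $t_j\to\infty$. The slice $\tau=t_j$ of the tube is the closed cylinder $|x|\le\kappa_j$, $|a-a_j|\le\kappa_j$. On it apply Lemma~\ref{lem:comparison} to the time-independent function $U=u^0$, with $\sigma\equiv1$, $\eta=\eta_j$ and the parameters of Lemma~\ref{lem:tube}(e). By (c) and (d), $M\le C\boldsymbol\pi_c(H_j)$ and $A^\pm=(C_I+o(1))\boldsymbol\pi_c(H_j)$. Since $\eta_js_j\to0$ and $\epsilon_j\to0$, both bounds are $(C_I+o(1))\boldsymbol\pi_c(H_j)$. The displayed form follows from $J^{1/2}(H_j)\sim e^{\varrho_I(H_j)}$, and the last claim from (b).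
\end{proof}

\subsection{The a priori bound}
To apply Lemma~\ref{lem:comparison} to $\tilde u$, take $U(r,\cdot)=\tilde u(T_j+r,\cdot)$ and $\sigma(r)=(t_j/(T_j+r))^2$, which lies in $[1,4]$ for large $j$. By Proposition~\ref{prop:reduced} and Lemma~\ref{lem:tube}(a), (d), the hypotheses hold with $\eta=\eta_j$ and $A^\pm=(c_*C_I+o(1))\Upsilon_j$, so that
\begin{equation}\label{eq:key}
e^{-\eta_js_j}(c_*C_I+o(1))(1-\epsilon_j)\Upsilon_j\le\tilde u(t_j,x_j,a_j)\le e^{\eta_js_j}\big((c_*C_I+o(1))\Upsilon_j+M_j\epsilon_j\big),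
\end{equation}
where $M_j$ is the supremum of $\tilde u$ on the tube. The upper bound is useful only if $M_j=\mathcal O(\Upsilon_j)$, and we obtain this from \eqref{eq:key} itself, applied where $h_t/f_t$ is nearly maximal.

\begin{proposition}\label{prop:apriori}
There is $C$ with $h_t(\exp H)\le Cf_t(H)$ for all $t\ge1$ and $H\in\overline{\mathfrak a^+}$.
\end{proposition}

\begin{proof}
Let $S(t)$ be the supremum of $h_\tau(\exp H)/f_\tau(H)$ over $\tau\in[1,t]$ and $H\in\overline{\mathfrak a^+}$. It is finite by Proposition~\ref{prop:bounded} and nondecreasing. Suppose that it is unbounded. For each integer $j\ge1$ choose $t_j\in[1,j]$ and $H_j$ where the ratio is at least $\frac12S(j)$, and put $S_j=S(t_j)$. Then $\frac12S(j)\le S_j\le S(j)$, so $S_j\to\infty$, hence $t_j\to\infty$, and the ratio at $(t_j,H_j)$ is at least $\frac12S_j$. Pass to a subsequence along which each $\alpha(H_j)$, $\alpha\in\Pi$, is bounded or tends to $+\infty$, and let $I$ be the set of simple roots of the first kind. If $I=\emptyset$,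 the ratio tends to $c_*$ by Lemma~\ref{lem:interior}, a contradiction. Otherwise \eqref{eq:face} holds. For large $j$ we have $[T_j,t_j]\subset[1,t_j]$, so $\tilde u\le S_ju_f$ on the tube by \eqref{eq:uf}, and $M_j\le CS_j\Upsilon_j$ by Lemma~\ref{lem:tube}(c). By the same lemma, $\tilde u(t_j,x_j,a_j)\ge\frac12S_ju_f\ge c'S_j\Upsilon_j$ with $c'>0$. The upper bound in \eqref{eq:key} gives $c'S_j\le e^{\eta_js_j}(C+CS_j\epsilon_j)$, so $(c'-o(1))S_j\le2C$ for large $j$. This contradicts $S_j\to\infty$.
\end{proof}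

\subsection{End of the proof}
\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $t_j\to\infty$ and $H_j\in\overline{\mathfrak a^+}$. It suffices to show that every subsequence has a further subsequence along which $h_{t_j}(\exp H_j)/f_{t_j}(H_j)\to c_*$. Choose one along which each $\alpha(H_j)$, $\alpha\in\Pi$, is bounded or tends to $+\infty$. If all tend to $+\infty$, this is case (i) of Theorem~\ref{thm:AJ}. Otherwise \eqref{eq:face} holds for some $I\ne\emptyset$. By Proposition~\ref{prop:apriori}, \eqref{eq:uf} and Lemma~\ref{lem:tube}(c), $M_j\le C\Upsilon_j$, so \eqref{eq:key} gives $\tilde u(t_j,x_j,a_j)\sim c_*C_I\Upsilon_j$. Dividing by the value of $u_f$ found in Proposition~\ref{prop:phiwall} and using \eqref{eq:uf}, we get $h_{t_j}(\exp H_j)/f_{t_j}(H_j)\to c_*$.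

The uniform statement implies the statement for sequences. Conversely, if it failed, there would be $\varepsilon>0$, $t_j\to\infty$ and $H_j$ with $|h_{t_j}(\exp H_j)/(c_*f_{t_j}(H_j))-1|\ge\varepsilon$, contrary to what was just proved.
\end{proof}

\section{Consequences}\label{sec:consequences}

Inserting Proposition~\ref{prop:phiwall} in Theorem~\ref{thm:main} expresses the asymptotics of $h_{t_j}(\exp H_j)$, for sequences satisfying \eqref{eq:face}, through the ground spherical function of the smaller space $\mathbb X_I$. Combining the theorem with the bounds for bounded times, we also recover the global two-sided estimate due to Anker--Ji and Anker--Ostellari.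

\begin{corollary}\label{cor:global}
Uniformly for all $t>0$ and $H\in\overline{\mathfrak a^+}$,
\[
h_t(\exp H)\asymp t^{-\frac n2}\prod_{\alpha\in\Sigma^{++}}(1+\alpha(H))\,(1+t+\alpha(H))^{\frac{m_\alpha+m_{2\alpha}}2-1}\ e^{-|\varrho|^2t-\varrho(H)-\frac{|H|^2}{4t}} .
\]
\end{corollary}

\begin{proof}
For $t\ge1$ we have $h_t\asymp f_t$: by Theorem~\ref{thm:main} for $t\ge T$, with a suitable $T$, and by Proposition~\ref{prop:bounded} on $[1,T]$. By Lemmas~\ref{lem:phi0}(a) and~\ref{lem:b},
\[
f_t(H)\asymp t^{-\frac\ell2-N}\prod_{\alpha\in\Sigma^{++}}(1+\alpha(H))\Big(\frac{t+\alpha(H)}t\Big)^{k_\alpha}e^{-|\varrho|^2t-\varrho(H)-\frac{|H|^2}{4t}} .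
\]
Since $\sum_{\Sigma^{++}}k_\alpha=\frac{n-\ell}2-N$, the powers of $t$ combine to $t^{-n/2}$, and $t+\alpha(H)\asymp1+t+\alpha(H)$ for $t\ge1$. For $t\le1$, Proposition~\ref{prop:bounded} and \eqref{eq:Jsize} give $h_t\asymp t^{-n/2}e^{-\varrho(H)-|H|^2/4t}\prod_{\Sigma^{++}}(1+\alpha(H))^{k_\alpha+1}$, which is the claim because $1+t+\alpha(H)\asymp1+\alpha(H)$ and $e^{-|\varrho|^2t}\asymp1$.
\end{proof}

\begin{remark}\label{rem:smallt}
The condition $t_j\to\infty$ cannot in general be dropped. Proposition~\ref{prop:bounded} gives $h_t(e)\sim(4\pi t)^{-n/2}$ as $t\to0$, so $h_t(e)/f_t(0)\sim(4\pi)^{-n/2}\mathbf b(0)\,t^{(\ell+2N-n)/2}$. If $n\ne\ell+2N$, as for the hyperbolic plane, where $n=2$ and $\ell+2N=3$, this ratio tends to $0$ or $\infty$ as $t\to0$. The asymptotics then fail for $H_j\equiv0$ and every sequence $t_j\to0$, and there is $t_0>0$ such that they fail for $t_j\equiv t_0$, $H_j\equiv0$.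
\end{remark}

\begin{thebibliography}{9}
\bibitem{Anker} Anker, C. R. Acad. Sci. Paris 305 (1987), 371--374.
\bibitem{AJ} Anker and Ji, \emph{Heat kernel and Green function estimates}, \texttt{http://www.univ-orleans.fr/mapmo/membres/anker/publications/AJ1.pdf}.
\bibitem{Hel} Helgason, \emph{Groups and Geometric Analysis}.
\end{thebibliography}
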